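\title{Simultaneous pole assignment for generic tuples of fewer than $m+p$ plants}

\begin{abstract}
We consider $r$ linear plants with $m$ inputs and $p$ outputs and ask for one
real proper compensator that places the closed-loop poles of all of them at
prescribed positions. A dimension count rules this out for $r\ge m+p$. We prove
that for $m,p\ge2$ and $r\le m+p-1$ it is possible for a generic $r$-tuple of
plants of any positive McMillan degrees $n_1,\dots,n_r$, with a compensator of
degree at most $\sum n_i+(m-1)(p-1)$. Together with a result of Ghosh and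
Byrnes for $\min(m,p)=1$, this shows that generic simultaneous pole assignment
holds if and only if $r<m+p$. The proof constructs, by linear algebra, a real
compensator at which all closed-loop polynomials vanish identically and at
which the differential of the pole map is onto. Every tuple of polynomials is
then attained near it, up to a small common factor.
\end{abstract}

\section{Introduction}

\subsection{The problem}

Fix integers $m,p\ge1$. A rational function is \emph{proper} if the degree of
its numerator does not exceed the degree of its denominator, and a matrix is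
proper if its entries are. A \emph{plant} is a $p\times m$ proper rational
matrix $G(s)$ with real coefficients, and a \emph{compensator} is an $m\times p$
proper rational matrix $K(s)$ with real coefficients. Let $\Sigma_n$ be the
space of plants of McMillan degree $n$, with its standard topology; products
$\Sigma_{n_1}\times\dots\times\Sigma_{n_r}$ carry the product topology. These
notions are recalled in Section~\ref{sec:prelim}.

Write $G=ND^{-1}$ as a right coprime and $K=Q^{-1}P$ as a left coprime
polynomial factorization, so that $\deg\det D=n$ and $\deg\det Q=q$ are the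
McMillan degrees. Since $I+KG=Q^{-1}(QD+PN)D^{-1}$, the feedback loop has the
transfer matrix $G(I+KG)^{-1}=N(QD+PN)^{-1}Q$. Its \emph{closed-loop
characteristic polynomial} is $\det(QD+PN)$. It has degree at most $n+q$ and is
defined up to a nonzero real factor.

\begin{definition}\label{def:assign}
A tuple $(G_1,\dots,G_r)\in\Sigma_{n_1}\times\dots\times\Sigma_{n_r}$ is
\emph{simultaneously pole assignable in degree $q$} if for all monic real
polynomials $\phi_1,\dots,\phi_r$ with $\deg\phi_i=n_i+q$ there is a compensator
$K$ of McMillan degree $q$ such that, for each $i$, the closed-loop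
characteristic polynomial of $G_i$ and $K$ is a nonzero constant multiple of
$\phi_i$. We say that \emph{a generic $r$-tuple of $p\times m$ plants is
simultaneously pole assignable} if for all positive $n_1,\dots,n_r$ there is an
integer $q\ge0$ such that the tuples that are simultaneously pole assignable in
degree $q$ contain an open dense subset of
$\Sigma_{n_1}\times\dots\times\Sigma_{n_r}$.
\end{definition}

The degree $q$ is at our disposal, so the definition measures how many plants
one compensator can serve when its complexity is not limited. A count of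
parameters suggests the answer. Compensators of degree $q$ depend on
$q(m+p)+mp$ parameters, and the polynomials $\phi_i$ have $rq+\sum n_i$ free
coefficients. Raising $q$ by one gives $m+p$ new parameters and $r$ new
equations. For $r\ge m+p$ nothing is gained, and plants with $\sum n_i>mp$
cannot be assignable. For $r<m+p$ the parameters outnumber the equations once
$q$ is large, and one would guess that generic tuples are assignable.

The count alone proves nothing in this direction. For $m=1$ the polynomial
$QD+PN$ is linear in $(P,Q)$. For $m\ge2$ the determinant $\det(QD+PN)$ is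
homogeneous of degree $m$ in the coefficients of $(P,Q)$, and we need
\emph{real} solutions for \emph{every} right-hand side. A real polynomial map
whose image has nonempty interior can be far from onto, as $x\mapsto x^2$ shows.

Ghosh and Byrnes \cite{GB} proved that a generic $r$-tuple is simultaneously
pole assignable if $r\le\max(m,p)$, and that for $\min(m,p)=1$ this condition
is also necessary. The question for the remaining range
\[
  \max(m,p)<r<m+p ,
\]
which is nonempty only if $\min(m,p)\ge2$, is posed in \cite{source}. We show
that the guess is correct.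

\subsection{Results}

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] Let $m,p\ge2$, $r\le m+p-1$ and $n_1,\dots,n_r\ge1$. There is a
$q\le\sum n_i+(m-1)(p-1)$ such that the tuples that are simultaneously pole
assignable in degree $q$ contain an open dense subset of $\prod\Sigma_{n_i}$.
If $r\le m+p-2$, this holds for every $q\ge\sum n_i+(m-1)(p-1)$.
\item[(2)] If a single tuple in $\prod\Sigma_{n_i}$ is simultaneously pole
assignable in degree $q$, then $q(m+p-r)+mp\ge\sum n_i$.
\item[(3)] For all $m,p\ge1$, a generic $r$-tuple of $p\times m$ plants is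
simultaneously pole assignable if and only if $r<m+p$.
\end{enumerate}
\end{theorem}

Part (1) comes from a sharper statement about the extreme case $r=m+p-1$. Let
$\chi_G$ be the monic characteristic polynomial of a minimal realization of
$G$, and put
\[
  \Psi_G(K)=\chi_K\,\chi_G\,\det(I+KG).
\]
Since $\det(QD+PN)=\det Q\,\det D\,\det(I+KG)$ and $\det Q$, $\det D$ are
constant multiples of $\chi_K$, $\chi_G$, the polynomial $\Psi_G(K)$ is the
closed-loop characteristic polynomial with a definite normalization. From now
on we also allow $n=0$, with $\Sigma_0$ the space of constant matrices.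

\begin{definition}\label{def:strong}
A tuple $(G_1,\dots,G_r)$ is \emph{strongly assignable in degree $q$} if for
all real polynomials $f_i$ with $\deg f_i\le n_i+q$ there are a compensator $K$
of McMillan degree $q$ and a real $\varepsilon\ne0$ with
$\Psi_{G_i}(K)=\varepsilon f_i$ for all $i$.
\end{definition}

Taking $f_i=\phi_i$ shows that strong assignability implies simultaneous pole
assignability in the same degree. It asks for more, because the factor
$\varepsilon$ is common to all plants, so that the ratios of the leading
coefficients are prescribed as well.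

\begin{theorem}\label{thm:strong}
Let $m,p\ge2$, $r=m+p-1$ and $n_1,\dots,n_r\ge0$. Let
$\mathcal I\subset\{1,\dots,r\}$ with $|\mathcal I|=m-1$, and let
$d_i\ge\lceil n_i/p\rceil$ $(i\in\mathcal I)$ be integers. For
\[
  q=p\sum_{i\in\mathcal I}d_i+\sum_{i\notin\mathcal I}n_i
\]
the tuples that are strongly assignable in degree $q$ contain an open dense
subset of $\prod\Sigma_{n_i}$.
\end{theorem}

The degrees $q$ reached here increase in steps of $p$. For strong assignability
such a congruence can be forced.

\begin{theorem}\label{thm:parity}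
Let $m=p=2$, $r=3$, and let $n_1,n_2,n_3$ be positive and even. For even
$q\ge\sum n_i$ the triples that are strongly assignable in degree $q$ contain
an open dense set. For every odd $q$ there is a nonempty open set of triples
that are not strongly assignable in degree $q$.
\end{theorem}

Theorem~\ref{thm:parity} is not used in the proof of Theorem~\ref{thm:main},
and it concerns strong assignability only.

\subsection{The method}

The polynomials are prescribed only up to a factor, and this turns a local
statement into a global one. Suppose that $\Psi_{G_i}(K_0)=0$ for all $i$ and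
that the map $K\mapsto(\Psi_{G_i}(K))_i$ is a submersion at $K_0$. Then its
image contains a neighborhood of $0$, and every tuple $(f_i)$ has a small
multiple in that neighborhood. Section~\ref{sec:regular} makes this precise and
works out two examples by hand. It remains to find a real $K_0$ of this kind
for generic plants. We describe plants by polynomial matrices
(Section~\ref{sec:kernel}), give determinantal formulas for $K_0$ and show that
they degenerate only in codimension two (Section~\ref{sec:pointwise}), deduce
that for generic plants they degenerate at no point of the Riemann sphere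
(Section~\ref{sec:K0}), and prove that the differential is onto by patching a
solution on $\mathbb C$ with a solution at $\infty$
(Section~\ref{sec:onto}). Sections~\ref{sec:main} and~\ref{sec:parity} prove
Theorems~\ref{thm:main} and~\ref{thm:parity}.

\section{Realizations, factorizations and the pole map}\label{sec:prelim}

Throughout, $\ell=m+p$. We write $[X,Y]$ for matrices placed side by side and
$[X;Y]$ for $X$ placed above $Y$. The degree of a rational function $f/g$ is
$\deg f-\deg g$, with $\deg0=-\infty$, and $\mathbb R[s]_{\le e}$ is the space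
of real polynomials of degree at most $e$. We use the following textbook facts
about a proper real rational $p\times m$ matrix $G$; they apply to compensators
with $m$ and $p$ exchanged.

\begin{enumerate}
\item[(F1)] A \emph{realization of order $n$} is a real quadruple $(A,B,C,E)$
with $A$ of size $n\times n$ and $G=E+C(sI-A)^{-1}B$. The least order of a
realization is the \emph{McMillan degree} of $G$, and realizations of this
order are \emph{minimal}. A quadruple is minimal if and only if
$[B,AB,\dots,A^{n-1}B]$ and $[C;CA;\dots;CA^{n-1}]$ have rank $n$. Two minimal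
realizations of $G$ differ by a change of basis
$(TAT^{-1},TB,CT^{-1},E)$, $T\in GL_n(\mathbb R)$. Hence $\chi_G=\det(sI-A)$
depends only on $G$; its zeros are the poles of $G$.
\item[(F2)] A real polynomial matrix that has full row rank at every
$s\in\mathbb C$ has a real polynomial right inverse (Smith form).
\item[(F3)] A polynomial factorization $G=\tilde D^{-1}\tilde N$ is \emph{left
coprime} if $[\tilde D,\tilde N]$ has rank $p$ at every $s\in\mathbb C$. For any
polynomial factorization, $\deg\det\tilde D$ is at least the McMillan degree,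
with equality if and only if the factorization is left coprime; in that case
$\det\tilde D$ is a nonzero constant multiple of $\chi_G$. The transposed
statements hold for right factorizations $G=ND^{-1}$.
\item[(F4)] Let row $k$ of the polynomial matrix $[\tilde D,\tilde N]$, with
$\tilde D$ square, have degree at most $\nu_k$, and let the matrix $D_h$ of the
coefficients of $s^{\nu_k}$ in row $k$ of $\tilde D$ be invertible. Then
$\tilde D=\operatorname{diag}(s^{\nu_k})(D_h+O(s^{-1}))$. Hence
$\deg\det\tilde D=\sum\nu_k$, and
$\tilde D^{-1}\operatorname{diag}(s^{\nu_k})$ and $\tilde D^{-1}\tilde N$ are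
proper.
\end{enumerate}

Let $\mathcal M_n$ be the set of minimal quadruples $g=(A,B,C,E)$ of order $n$
for $p\times m$ matrices, and $\mathcal M'_q$ the set of minimal quadruples
$k=(a,b,c,e)$ of order $q$ for $m\times p$ matrices. By the rank condition in
(F1) they are open subsets of Euclidean spaces. The topology of
$\Sigma_n=\mathcal M_n/GL_n(\mathbb R)$ is the quotient topology, so
$\mathcal M_n\to\Sigma_n$ is continuous and onto, and it is open because it is
the quotient map of a group acting by homeomorphisms. Each $\Sigma_n$ is
nonempty: it contains the matrix whose only nonzero entry is $s^{-n}$.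

Two determinant identities describe $\Psi_G(K)$. Both follow from the Schur
complement formula $\det[X,Y;Z,W]=\det X\det(W-ZX^{-1}Y)$. First, for
quadruples $g$ and $k$ with transfer matrices $G$ and $K$,
\begin{equation}\label{eq:block}
 \det(sI-a)\det(sI-A)\det(I+KG)=
 \det\begin{bmatrix} sI-A&0&-B\\ -bC&sI-a&-bE\\ eC&c&I+eE\end{bmatrix},
\end{equation}
because the Schur complement of the upper left $2\times2$ block is
$I+eE+eC(sI-A)^{-1}B+c(sI-a)^{-1}bG=I+KG$. For minimal $g$ we write
$\Psi_G(k)$ for this expression; it equals $\Psi_G(K)$ if $k$ is minimal. By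
\eqref{eq:block} it is a polynomial in $s$ of degree at most $n+q$ whose
coefficients are polynomials in the entries of $g$ and $k$. For a tuple of
plants, the \emph{pole map} is
\[
  \Psi\colon\mathcal M'_q\to\prod_{i=1}^r\mathbb R[s]_{\le n_i+q},\qquad
  k\mapsto(\Psi_{G_i}(k))_i .
\]
Second, if $G=\tilde D^{-1}\tilde N$, then for all rational $P,Q$ with
$\det Q\neq0$
\begin{equation}\label{eq:stack}
 \det\begin{bmatrix}\tilde D&-\tilde N\\ P&Q\end{bmatrix}
 =\det\tilde D\,\det(Q+PG)=\det\tilde D\,\det Q\,\det(I+Q^{-1}PG).
\end{equation}
This is the geometric form of the problem. For coprime factorizations the rows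
of $[\tilde D,-\tilde N](s)$ span a $p$-dimensional subspace of
$\mathbb C^{1\times\ell}$, the rows of $[P,Q](s)$ span an $m$-dimensional
subspace, and $s$ is a closed-loop pole exactly when the two subspaces have a
nonzero vector in common.

The parameter count of the introduction can now be made rigorous.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $\mathcal U\subset\mathcal M'_q$ be the open set where $\Psi_{G_i}(k)$ has
degree exactly $n_i+q$ for all $i$. Dividing each $\Psi_{G_i}(k)$ by its leading
coefficient gives a smooth map $\mu\colon\mathcal U\to\mathbb R^{\,rq+\sum n_i}$,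
and assignability in degree $q$ says that $\mu$ is onto. The map $\mu$ is
invariant under changes of basis, so the kernel of its differential at
$k=(a,b,c,e)$ contains the vectors $(Ya-aY,\,Yb,\,-cY,\,0)$,
$Y\in\mathbb R^{q\times q}$. If such a vector is zero, then
$Ya^jb=a^jYb=0$ for all $j$, and $Y=0$ by (F1). So the kernel has dimension at
least $q^2$. Since $\dim\mathcal M'_q=q^2+q\ell+mp$, the rank of $\mu$ is at
most $q\ell+mp$ everywhere. If $q\ell+mp<rq+\sum n_i$, every point is critical,
and by Sard's theorem the image of $\mu$ has measure zero. Hence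
$q(m+p)+mp\ge rq+\sum n_i$.
\end{proof}

\section{Dependent compensators}\label{sec:regular}

\subsection{Regular tuples}

Call a compensator $K_0$ \emph{dependent} for $(G_1,\dots,G_r)$ if
$\Psi_{G_i}(K_0)=0$ for all $i$, that is, if $\det(I+K_0G_i)$ vanishes
identically.

\begin{definition}
A tuple is \emph{regular in degree $q$} if there is $k_0\in\mathcal M'_q$ such
that $\Psi(k_0)=0$ and the differential of the pole map $\Psi$ at $k_0$ is onto.
\end{definition}

\begin{lemma}\label{lem:regular}
Fix $q$.
\begin{enumerate}
\item[(a)] Regular tuples are strongly assignable.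
\item[(b)] Regular tuples form an open subset of $\prod\Sigma_{n_i}$.
\item[(c)] A subtuple of a regular tuple is regular.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $\Psi$ is a submersion at $k_0$, so $\Psi(\mathcal M'_q)$ contains a
neighborhood of $\Psi(k_0)=0$. Given $(f_i)$, this neighborhood contains
$(\varepsilon f_i)$ for small $\varepsilon\neq0$.

(b) Regard $\Psi$ as a polynomial map of $k$ and of realizations
$(g_i)\in\prod\mathcal M_{n_i}$ of the plants. By the implicit function theorem,
for realizations near the given ones there is a zero $k$ near $k_0$. It lies in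
the open set $\mathcal M'_q$, and the differential in $k$ is still onto. So the
realizations of regular tuples form an open set, and
$\prod\mathcal M_{n_i}\to\prod\Sigma_{n_i}$ is an open map.

(c) Compose $\Psi$ with the projection to the factors of the subtuple.
\end{proof}

Theorem~\ref{thm:strong} is therefore reduced to the statement that
\emph{regular tuples are dense}.

\begin{remark}
The coefficient of $s^{n+q}$ in $\Psi_G(K)$ is $\det(I+K(\infty)G(\infty))$. If
$G(\infty)=0$ it equals $1$, and no dependent compensator exists. So the method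
uses that plants are proper and not necessarily strictly proper. For monic
$f_i$ of degree $n_i+q$ the compensators found in (a) satisfy
$\det(I+K(\infty)G_i(\infty))=\varepsilon$.
\end{remark}

\subsection{Two examples}

Both examples rest on one elementary fact. Let $u_1,u_2$ be real polynomials
without common complex zero and with $\max\deg u_j=d$. Then
\begin{equation}\label{eq:sylv}
  (v_1,v_2)\mapsto v_1u_2-v_2u_1\quad\text{maps }(\mathbb R[s]_{\le d})^2
  \text{ onto }\mathbb R[s]_{\le2d}.
\end{equation}
Indeed, let $\alpha u_1+\beta u_2=1$ with polynomials $\alpha,\beta$. If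
$v_1u_2=v_2u_1$, then $(v_1,v_2)=(\alpha v_1+\beta v_2)(u_1,u_2)$, and the
degree bound makes the factor constant. So the kernel has dimension $1$ and the
image has dimension $2d+1$.

\begin{example}[one scalar plant]\label{ex:scalar}
Let $m=p=r=1$ and $G=N/D$ with $N,D$ coprime of the same degree $n$. The
compensator $K_0=-D/N$ is proper of degree $n$ and dependent. For
$P=-D+\varepsilon\Delta^P$, $Q=N+\varepsilon\Delta^Q$ we get
$QD+PN=\varepsilon(\Delta^QD+\Delta^PN)$, and by \eqref{eq:sylv} the bracket
runs through all polynomials of degree at most $2n$ when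
$\deg\Delta^P,\deg\Delta^Q\le n$. For small $\varepsilon$ the polynomials $P,Q$
remain coprime and $\deg Q=n$. So $G$ is strongly assignable in degree $n$. In
the picture of \eqref{eq:stack}, the row $[P_0,Q_0]=-[D,-N]$ of $K_0$ was placed
in the row space of the plant.
\end{example}

\begin{example}[three lines in projective space]\label{ex:lines}
The smallest case of the range $\max(m,p)<r<m+p$ is $m=p=2$, $r=3$. For each
$s$, a plant or a compensator is a plane in $\mathbb C^4$, that is, a line in
$\mathbb P^3$, and a dependent compensator is a line that meets the three plant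
lines for every $s$. Through a point $x_1$ of the first line there is in
general exactly one such transversal: the plane spanned by $x_1$ and the third
line cuts the second line in a point $x_2$, and the line through $x_1,x_2$ lies
in that plane and so meets the third line. The construction is linear, hence
real and rational in $s$.

Take the constant plants $G_t=J+tI$ with
$J=\left[\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right]$ and three
distinct real values $t=t_1,t_2,t_3$. Put $Q'=Q+PJ$, so that
$\det(Q+PG_t)=\det(Q'+tP)$. Let $u=(u_1,u_2)$ be as in \eqref{eq:sylv}, and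
\[
  P_0=\begin{bmatrix}u\\0\end{bmatrix},\qquad
  Q'_0=\begin{bmatrix}0\\u\end{bmatrix},\qquad
  Q_0=Q_0'-P_0J=\begin{bmatrix}u_2&-u_1\\u_1&u_2\end{bmatrix}.
\]
Then $Q_0'+tP_0=[tu;u]$ is singular for all $t$. Both rows of $[P_0,Q_0]$ have
degree $d$, the leading coefficient matrix of $Q_0$ is invertible because
$\det Q_0=u_1^2+u_2^2$ has degree $2d$, and $[P_0,Q_0](s)$ has rank $2$ because
$u(s)\ne0$. By (F3) and (F4), $K_0=Q_0^{-1}P_0$ is a dependent compensator of
degree $2d$. For $u=(1,s)$ it is
$K_0=(s^2+1)^{-1}\left[\begin{smallmatrix}s&s^2\\-1&-s\end{smallmatrix}\right]$.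

Perturb the rows of $P_0$ by $\varepsilon\alpha_1,\varepsilon\alpha_2$ and the
rows of $Q'_0$ by $\varepsilon\beta_1,\varepsilon\beta_2$, all of degree at most
$d$. With $\langle v,u\rangle=v_1u_2-v_2u_1$,
\begin{equation}\label{eq:exdiff}
 \frac{d}{d\varepsilon}\Big|_0
 \det\begin{bmatrix}tu+\varepsilon(\beta_1+t\alpha_1)\\
 u+\varepsilon(\beta_2+t\alpha_2)\end{bmatrix}
 =\langle\beta_1,u\rangle+t\,\langle\alpha_1-\beta_2,u\rangle
  -t^2\langle\alpha_2,u\rangle .
\end{equation}
By \eqref{eq:sylv} the three coefficients are arbitrary elements of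
$\mathbb R[s]_{\le2d}$, and by interpolation in $t$ so are the values at
$t_1,t_2,t_3$. Thus $(P,Q)\mapsto(\det(Q+PG_{t_i}))_i$ is a submersion at
$(P_0,Q_0)$. For nearby $(P,Q)$ the degree of $\det Q$ is still $2d$, and
$[P,Q]$ still has rank $2$ at the zeros of $\det Q$, which stay in a compact
set. Since $\Psi_{G_t}(K)$ is $\det(Q+PG_t)$ divided by the leading coefficient
of $\det Q$, the triple is strongly assignable in every even degree.
\end{example}

Three features of Example~\ref{ex:lines} reappear in general. First, at a fixed
$s$ the three linear functionals \eqref{eq:exdiff} of the perturbation are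
independent exactly when $u(s)\ne0$. If they were dependent at one point, the
values at that point of all polynomials in the image would satisfy a linear
relation. So independence is needed at every $s$, and it is available because
$u=0$ has codimension two, so that a generic curve $s\mapsto u(s)$ avoids it.
Second, $K_0$ must be proper: for $J=0$ we would have $\det Q_0=0$. Third, here
both rows of $[P_0,Q_0]$ have the same degree. For plants of positive degree
the row degrees are very different, and perturbing coefficients within the row
degrees will not be enough.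

\emph{In Sections~\ref{sec:pointwise}--\ref{sec:onto} we assume $m,p\ge2$,
$r=m+p-1$ and, after reordering the plants, $\mathcal I=\{1,\dots,m-1\}$.}

\section{Polynomial matrices for generic plants}\label{sec:kernel}

The construction of $K_0$ works with the matrices $[\tilde D,-\tilde N]$, and
the genericity argument needs them to range over a vector space. For this we
fix the row degrees. A dense set of plants has row degrees that are as equal as
possible.

Write $n=\nu_1+\dots+\nu_p$ with $\nu_k\in\{\lfloor n/p\rfloor,\lceil
n/p\rceil\}$. Let $\mathcal F_n$ be the vector space of real $p\times\ell$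
polynomial matrices $F=[\tilde D,-\tilde N]$ whose $k$-th row has degree at most
$\nu_k$, and let $[D_h,-N_h]$ be the matrix of the coefficients of $s^{\nu_k}$
in row $k$. Let $\mathcal F^0_n$ be the set of $F\in\mathcal F_n$ such that
$D_h$ is invertible and $\operatorname{rank}F(s)=p$ for all $s\in\mathbb C$.

\begin{lemma}\label{lem:kernel}
For $F\in\mathcal F_n^0$ the matrix $G_F=\tilde D^{-1}\tilde N$ lies in
$\Sigma_n$, and the map $\mathcal F^0_n\to\Sigma_n$, $F\mapsto G_F$, is
continuous with dense image.
\end{lemma}

\begin{proof}
By (F4), $G_F$ is proper and $\deg\det\tilde D=n$. By (F3) its McMillan degree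
is $n$.

\emph{Continuity.} We write down a minimal realization that depends
continuously on $F$. As state space take
$\mathcal X=\{x\in\mathbb R[s]^p:\deg x_k<\nu_k\}$, of dimension $n$, with the
basis of monomials. For $x\in\mathcal X$ let $x^h\in\mathbb R^p$ be the vector
of the coefficients of $s^{\nu_k-1}$ in $x_k$, read as $0$ if $\nu_k=0$. Put
\[
  Cx=D_h^{-1}x^h,\qquad Ax=sx-\tilde D\,Cx,\qquad E=D_h^{-1}N_h,\qquad
  Bu=(\tilde N-\tilde DE)u .
\]
Entry $k$ of $Ax$ has degree at most $\nu_k$, and its coefficient of
$s^{\nu_k}$ is $(x^h-D_hCx)_k=0$. The same holds for $Bu$, with the coefficient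
$((N_h-D_hE)u)_k=0$. So $A$ maps $\mathcal X$ to $\mathcal X$ and $B$ maps
$\mathbb R^m$ to $\mathcal X$, and $A,B,C,E$ depend continuously on $F$. By
(F4), $\tilde D^{-1}x$ is strictly proper for $x\in\mathcal X$. Iterating
$\tilde D^{-1}x=s^{-1}Cx+s^{-1}\tilde D^{-1}Ax$ gives the expansion
$\tilde D^{-1}x=\sum_{j\ge1}s^{-j}CA^{j-1}x=C(sI-A)^{-1}x$ at $\infty$. Hence
$G_F=E+\tilde D^{-1}(\tilde N-\tilde DE)=E+C(sI-A)^{-1}B$. The order of this
realization is the McMillan degree, so it is minimal, and
$\mathcal F_n^0\to\mathcal M_n\to\Sigma_n$ is continuous.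

\emph{Density.} Let $c_k$ be the rows of $C$. Consider the quadruples in
$\mathcal M_n$ for which the $n$ rows $c_kA^j$ $(1\le k\le p,\ 0\le j<\nu_k)$
form a basis of $\mathbb R^{1\times n}$. Their determinant is a polynomial in
the entries of the quadruple. It is not the zero polynomial: if $A$ is block
diagonal with $\nu_k\times\nu_k$ blocks having ones on the superdiagonal and
zeros elsewhere, and $c_k$ is the first unit row of block $k$, then the
$c_kA^j$ are the $n$ unit rows. So these quadruples are dense in the open set
$\mathcal M_n$, and it suffices to show that the transfer matrix $G$ of each of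
them has the form $G_F$.

Write $c_kA^{\nu_k}=\sum_l\sum_{j<\nu_l}\beta_{klj}c_lA^j$, and define
$\tilde D=(\pi_{kl})$ by
$\pi_{kl}=\delta_{kl}s^{\nu_k}-\sum_{j<\nu_l}\beta_{klj}s^j$. Since
$\nu_l-1\le\nu_k$, row $k$ has degree at most $\nu_k$; this is where the
balanced choice of the $\nu_k$ is used. The leading coefficient matrix is
$D_h=I+H$, where $H_{kl}\ne0$ only if $\nu_l=\nu_k+1$. As no two $\nu$'s differ
by $2$, we have $H^2=0$, so $D_h$ is invertible and $\deg\det\tilde D=n$. From
$\sum_lc_l\pi_{kl}(A)=0$ and
$s^jI-A^j=(\sum_{\alpha+\beta=j-1}s^\alpha A^\beta)(sI-A)$ we get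
\[
  \sum_l\pi_{kl}(s)c_l=\sum_lc_l\bigl(\pi_{kl}(s)I-\pi_{kl}(A)\bigr)
  =w_k(s)(sI-A),\qquad\deg w_k\le\nu_k-1 .
\]
With $W=[w_1;\dots;w_p]$ this reads $\tilde DC(sI-A)^{-1}=W$, so
$G=\tilde D^{-1}\tilde N$ with $\tilde N=WB+\tilde DE$ and
$F=[\tilde D,-\tilde N]\in\mathcal F_n$. Since $\deg\det\tilde D$ is the
McMillan degree, the factorization is coprime by (F3). So $F\in\mathcal F_n^0$
and $G_F=G$.
\end{proof}

\section{The construction at a point}\label{sec:pointwise}

\subsection{The formulas}

We first forget the variable $s$. Let $V=\mathbb C^{1\times\ell}$. Given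
matrices $F_1,\dots,F_r\in\mathbb C^{p\times\ell}$, we want rows
$x_1,\dots,x_m\in V$ with $\det[F_i;x_1;\dots;x_m]=0$ for all $i$. As in the
examples, we serve $m$ of the plants by taking $x_i=\xi_iF_i$ in the row space
of $F_i$. The vectors $\xi_1,\dots,\xi_{m-1}$ are chosen freely. The remaining
conditions are linear and homogeneous in the $p$ entries of $\xi_m$, so $p-1$
of them can be solved by Cramer's rule. This gives $m+(p-1)$ plants, exactly the
number that the dimension count allows.

Let $\mathbb Y$ be the affine space of all
$y=(F_1,\dots,F_r;\xi_1,\dots,\xi_{m-1})$ with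
$F_i\in\mathbb C^{p\times\ell}$ and $\xi_i\in\mathbb C^{1\times p}$, so
$\dim\mathbb Y=rp\ell+(m-1)p$. Let $f_k$ be the $k$-th row of $F_m$. Define
\begin{align*}
 x_i&=\xi_iF_i\qquad(i<m),\\
 \Theta_{kj}&=\det[F_j;x_1;\dots;x_{m-1};f_k]\qquad(1\le k\le p,\ m<j\le r),\\
 \xi_{mk}&=(-1)^k\det(\Theta\text{ without row }k),\qquad x_m=\xi_mF_m,
\end{align*}
and $M(y)=[x_1;\dots;x_m]$. The matrix $\Theta$ has size $p\times(p-1)$. The
entry $(\xi_m\Theta)_j$ is, up to sign, the Laplace expansion of the $p\times p$
determinant obtained from $\Theta$ by repeating column $j$, so $\xi_m\Theta=0$.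
Hence
\begin{equation}\label{eq:dep}
  \det[F_i;M(y)]=0\qquad(i=1,\dots,r):
\end{equation}
for $i\le m$ because $x_i$ is a combination of the rows of $F_i$, and for $i>m$
because the determinant is linear in $x_m$ and equals $(\xi_m\Theta)_i$. The
entries of $M(y)$ are polynomials with integer coefficients in the entries of
$y$, so $M(y)$ and \eqref{eq:dep} make sense over every commutative ring.

The linearization of \eqref{eq:dep} in the rows of $M$ is given by the
functionals
\begin{equation}\label{eq:lambda}
  \lambda_i(\Delta)=\frac{d}{d\varepsilon}\Big|_0\det[F_i;M+\varepsilon\Delta]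
  =\sum_{j=1}^m\det[F_i;x_1;\dots;\delta_j;\dots;x_m],
\end{equation}
where $\Delta=[\delta_1;\dots;\delta_m]$ and $\delta_j$ stands in place of
$x_j$. We write $\lambda_i^y$ when the point matters. Let
$\mathcal B\subset\mathbb Y$ be the set of $y$ for which $x_1,\dots,x_m$ are
linearly dependent or $\lambda_1,\dots,\lambda_r$ are linearly dependent
functionals on $V^m$. It is defined by the vanishing of minors, so it is
Zariski closed. If $y\notin\mathcal B$, then every $F_i$ has rank $p$, since
otherwise $\lambda_i=0$.

\subsection{The degenerate locus has codimension two}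

\begin{proposition}\label{prop:codim}
$\dim\mathcal B\le\dim\mathbb Y-2$.
\end{proposition}

We recall the tools. A subset of a complex variety is \emph{constructible} if it
is a finite union of differences of Zariski closed sets; its dimension is that
of its closure. The image of a constructible set under a morphism is
constructible and of no larger dimension.
\begin{enumerate}
\item[(D1)] The $\alpha\times\beta$ matrices of rank at most $\rho$ have
codimension $(\alpha-\rho)(\beta-\rho)$.
\item[(D2)] If $Z\subset X\times Y$ is constructible, its projection to $Y$ lies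
in a constructible set $T$, and all slices $\{x:(x,y)\in Z\}$ have dimension at
most $e$, then $\dim Z\le\dim T+e$. In particular, if the fibers of a morphism
$\varphi$ have dimension at most $e$, then $\dim\varphi^{-1}(T)\le\dim T+e$, and
an injective morphism preserves dimension.
\item[(D3)] If $W\subset V$ is a subspace of dimension $w$ and $x\in W$, then
the pairs $(F,\xi)$ with $\xi\neq0$, all $p$ rows of $F$ in $W$ and $\xi F=x$
form a set of dimension at most $p+(p-1)w$. Indeed, for fixed $\xi\ne0$ the map
$W^p\to W$, $F\mapsto\xi F$, is linear and onto; now use (D2).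
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:codim}]
Call a constructible subset of $\mathbb Y$ \emph{small} if its codimension is at
least $2$. Steps 1--3 remove small sets outside which $x_1,\dots,x_m$ are
independent. Step 4, the main one, treats the functionals.

\emph{Step 1.} Let $Z_1$ be the set where $\operatorname{rank}F_i<p$ for some
$i$ or $\xi_i=0$ for some $i<m$. These conditions have codimension $m+1$ by
(D1) and $p\ge2$. So $Z_1$ is small.

\emph{Step 2.} Let $Z_2$ be the set of $y\notin Z_1$ with
$\operatorname{rank}[x_1;\dots;x_{m-1};F_m]<\ell-1$. By (D3) with $W=V$, the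
fibers of $(F,\xi)\mapsto\xi F$ on $\{\xi\ne0\}$ have dimension at most
$(p\ell+p)-\ell$. So on $\mathbb Y\setminus Z_1$ the fibers of
$y\mapsto[x_1;\dots;x_{m-1};F_m]$ have dimension at most
$\dim\mathbb Y-(\ell-1)\ell$. The $(\ell-1)\times\ell$ matrices of rank at most
$\ell-2$ have codimension $2$. By (D2), $Z_2$ is small.

\emph{Step 3.} Let $Z_3$ be the set of $y\notin Z_1\cup Z_2$ with
$\operatorname{rank}\Theta<p-1$. Fix $F_1,\dots,F_m$ and
$\xi_1,\dots,\xi_{m-1}$ such that $x_1,\dots,x_{m-1},f_1,\dots,f_p$ are
independent. By (D2) it suffices to show that the tuples $(F_j)_{j>m}$ with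
$\operatorname{rank}\Theta<p-1$ have codimension at least $2$. Choose $f_{p+1}$
so that $f_1,\dots,f_{p+1},x_1,\dots,x_{m-1}$ is a basis of $V$, and let
$\bar F_j$ be the $p\times(p+1)$ matrix of the first $p+1$ coordinates of the
rows of $F_j$ in this basis. The map $F_j\mapsto\bar F_j$ is linear and onto.
For a $p\times(p+1)$ matrix $\bar F$ let $w(\bar F)\in\mathbb C^{p+1}$ have the
entries $\det[\bar F;e_k]$. Then $\Theta_{kj}=\gamma\,w(\bar F_j)_k$ for
$k\le p$, with a constant $\gamma\ne0$ independent of $k$ and $j$.

We have $w(\bar F)=0$ exactly when $\operatorname{rank}\bar F<p$, which has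
codimension $2$. If $w(\bar F)=w\ne0$, then $\det[\bar F;v]=\sum_kv_kw_k$ shows
that the rows of $\bar F$ are a basis of the hyperplane $\sum v_kw_k=0$. Two such
bases differ by $g\in GL_p$, and $w(g\bar F)=\det g\cdot w(\bar F)$. So the fiber
over $w\ne0$ has dimension at most $p^2-1=p(p+1)-(p+1)$, and by (D2) taking
preimages under $(\bar F_j)\mapsto(w(\bar F_j))$ does not lower the codimension
of a subset of $(\mathbb C^{p+1}\setminus0)^{p-1}$. Finally, the tuples
$(w_j)_{j>m}$ whose first $p$ coordinates form a $p\times(p-1)$ matrix of rank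
at most $p-2$ have codimension $2$ by (D1). So $Z_3$ is small.

\emph{Step 4.} Let $y\notin Z_1\cup Z_2\cup Z_3$. Then $\xi_m\neq0$, so $x_m$ is
a nonzero vector of the row space of $F_m$, which meets the span of
$x_1,\dots,x_{m-1}$ only in $0$. Thus $x_1,\dots,x_m$ are independent. Let
$Z_4$ be the set of such $y$ with $\lambda_1,\dots,\lambda_r$ dependent. Then
$\mathcal B\subset Z_1\cup\dots\cup Z_4$, and it remains to show that $Z_4$ is
small.

The difficulty is that $x_m$ depends on all the data through a complicated
formula. We therefore treat $\xi_m$ as an unknown and fix the frame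
$x_1,\dots,x_m$ first; then the conditions on the different plants decouple.
Let $\mathbb X^{\mathrm{bad}}$ be the set of
$(F_1,\dots,F_r;\xi_1,\dots,\xi_m)$ such that all $F_i$ have rank $p$, the rows
$x_i=\xi_iF_i$ $(i\le m)$ are independent, $\det[F_j;x_1;\dots;x_m]=0$ for
$j>m$, and the functionals \eqref{eq:lambda} are dependent. Replacing $x_m$ by
$\gamma x_m$, $\gamma\neq0$, turns $\lambda_i(\delta_1,\dots,\delta_m)$ into
$\gamma\lambda_i(\delta_1,\dots,\delta_{m-1},\gamma^{-1}\delta_m)$, which
preserves dependence. So $(\gamma,y)\mapsto(y,\gamma\xi_m(y))$ maps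
$\mathbb C^*\times Z_4$ into $\mathbb X^{\mathrm{bad}}$. It is injective because
$\xi_m\ne0$. Hence $\dim Z_4\le\dim\mathbb X^{\mathrm{bad}}-1$.

Fix independent $x_1,\dots,x_m$. The points of $\mathbb X^{\mathrm{bad}}$ with
this frame form a subset $\mathbb X^{\mathrm{bad}}_x$ of
$\prod_{i=1}^r\mathcal A_i$, where
\begin{align*}
 \mathcal A_i&=\{(F,\xi):\operatorname{rank}F=p,\ \xi F=x_i\}&&(i\le m),\\
 \mathcal A_j&=\{F:\operatorname{rank}F=p,\ \det[F;x_1;\dots;x_m]=0\}&&(j>m).
\end{align*}
Put $a_i=p+(p-1)\ell$ for $i\le m$ and $a_j=p\ell-1$ for $j>m$. Then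
$\dim\mathcal A_i\le a_i$ for all $i$, by (D3) for $i\le m$ and because
$\mathcal A_j$ lies in a hypersurface for $j>m$. Moreover
\[
  m\ell+\sum a_i=mp\ell+mp+(p-1)p\ell-(p-1)=rp\ell+(m-1)p+1=\dim\mathbb Y+1 .
\]
We claim that $\dim\mathbb X^{\mathrm{bad}}_x\le\sum a_i-2$. Since frames depend
on $m\ell$ parameters, (D2) then gives
$\dim\mathbb X^{\mathrm{bad}}\le\dim\mathbb Y-1$ and
$\dim Z_4\le\dim\mathbb Y-2$.

Let $S$ be the span of $x_1,\dots,x_m$ and $U=V/S$, of dimension $p$. Let
$\bar F_i$ be the $p\times p$ matrix of the rows of $F_i$ modulo $S$. On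
$\mathcal A_i$ it is singular.

\emph{(4a) The locus $\operatorname{rank}\bar F_i\le p-2$ in $\mathcal A_i$ has
dimension at most $a_i-2$.} Let $i\le m$, fix $\xi\neq0$ and an index $k$ with
$\xi_k\ne0$. The $p-1$ rows of $F$ other than row $k$ determine row $k$ through
$\xi F=x_i$, and modulo $S$ row $k$ is a combination of them. So the condition
says that a $(p-1)\times p$ matrix has rank at most $p-2$, which has
codimension $2$, and the dimension is at most $p+(p-1)\ell-2$. For $j>m$ the
condition has codimension $4$ in the space of all $F$, and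
$p\ell-4\le a_j-2$.

It remains to treat the part of $\mathbb X^{\mathrm{bad}}_x$ in
$\prod\mathcal A_i^\circ$, where
$\mathcal A_i^\circ=\{\operatorname{rank}\bar F_i=p-1\}$. On
$\mathcal A_i^\circ$ the row space of $F_i$ meets $S$ in a line spanned by a
vector $y_i$, with $y_i=x_i$ for $i\le m$, and the rows of $\bar F_i$ span the
kernel of a functional $h_i\in U^*\setminus0$.

\emph{(4b) On $\mathcal A_i^\circ$ we have
$\lambda_i(\Delta)=\gamma_i\,h_i(\delta(y_i))$ with $\gamma_i\neq0$ independent
of $\Delta$, where $\delta\colon S\to U$ is the linear map $x_j\mapsto\delta_j$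
modulo $S$.} Let $\hat\delta\colon S\to V$ be the linear map
$x_j\mapsto\delta_j$. Choose a basis $z_1=y_i,z_2,\dots,z_m$ of $S$, with
$[z_1;\dots;z_m]=T[x_1;\dots;x_m]$. The matrix with rows
$z_j+\varepsilon\hat\delta(z_j)$ is $T(M+\varepsilon\Delta)$, so
$\det T\cdot\lambda_i(\Delta)=\sum_j\det[F_i;z_1;\dots;\hat\delta(z_j);\dots;z_m]$.
The terms with $j\ge2$ contain the row $z_1$, which lies in the row space of
$F_i$, and vanish. The $\ell-1$ rows of $[F_i;z_2;\dots;z_m]$ span
$S+\operatorname{row}F_i$, which has dimension $\ell-1$ and is the preimage of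
$\ker h_i$. So $v\mapsto\det[F_i;v;z_2;\dots;z_m]$ is a nonzero multiple of
$v\mapsto h_i(v\bmod S)$.

Thus dependence of the $\lambda_i$ is a condition on the point
$([h_i]_{i\le r},[y_j]_{j>m})$ of
\[
  \mathcal Q=\prod_{i=1}^r\mathbb P(U^*)\times\prod_{j>m}\mathbb P(S).
\]
Let $\mathcal Q^{\mathrm{bad}}$ be the locus where the functionals
$\delta\mapsto h_i(\delta(y_i))$ on $\operatorname{Hom}(S,U)$ are dependent.

\emph{(4c) The points of $\prod\mathcal A_i^\circ$ over a given point of
$\mathcal Q$ form a set of dimension at most $\sum a_i-\dim\mathcal Q$.} Given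
$[h_i]$, all rows of $F_i$ lie in the preimage $W_i\subset V$ of $\ker h_i$, of
dimension $\ell-1$. For $i\le m$, (D3) bounds the dimension by
$p+(p-1)(\ell-1)=a_i-(p-1)$. For $j>m$, given also $[y_j]$ with a
representative $y_j$, there is $\xi\ne0$ with $\xi F_j=y_j$, and (D3) gives the
same bound, which equals $(p-1)\ell+1=a_j-(p-1)-(m-1)$. Adding up gives the
assertion, since $\dim\mathbb P(U^*)=p-1$ and $\dim\mathbb P(S)=m-1$.

\emph{(4d) $\mathcal Q^{\mathrm{bad}}$ has codimension at least $2$.} Suppose
$\sum_ic_ih_i(\delta(y_i))=0$ for all $\delta$, with $c\ne0$, and write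
$y_j=\sum_k\eta_{jk}x_k$ for $j>m$. The vectors $\delta(x_1),\dots,\delta(x_m)$
are arbitrary in $U$, so
\begin{equation}\label{eq:rel}
  c_kh_k+\sum_{j>m}c_j\eta_{jk}h_j=0\qquad(k=1,\dots,m).
\end{equation}
The set $J=\{j>m:c_j\neq0\}$ is nonempty, since otherwise \eqref{eq:rel} gives
$c=0$. Let $\kappa=|J|$. Because $r=m+p-1$, we have $1\le\kappa\le p-1$. We
treat each of the finitely many $J$ separately. Dependence of $(h_j)_{j\in J}$
has codimension $p-\kappa+1\ge2$ by (D1). So assume that they are independent.
Let $L$ be the set of $k$ with $\eta_{jk}=0$ for all $j\in J$, and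
$\alpha=|L|$; then $\alpha\le m-1$ since $y_j\ne0$. Fix $L$. The points
$[y_j]$, $j\in J$, lie in a linear subspace of codimension $\alpha$, which costs
$\kappa\alpha$ dimensions. For $k\notin L$ the functional
$v_k=\sum_{j\in J}c_j\eta_{jk}h_j$ is nonzero by independence, so
\eqref{eq:rel} gives $[h_k]=[v_k]$. Once the $h_j$ and $y_j$ $(j\in J)$ are
fixed, the tuple $([h_k])_{k\notin L}$ is determined by
$[c_j]_{j\in J}\in\mathbb P^{\kappa-1}$. So it lies in a set of dimension at
most $\kappa-1$ inside a space of dimension $(m-\alpha)(p-1)$. By (D2) the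
codimension is at least
\[
 \kappa\alpha+(m-\alpha)(p-1)-(\kappa-1)
 \ge\kappa\alpha+(m-\alpha)\kappa-\kappa+1=(m-1)\kappa+1\ge2,
\]
where the last inequality uses $m\ge2$.

Consider the constructible set of pairs of a point of
$\prod\mathcal A_i^\circ$ and a point of $\mathcal Q^{\mathrm{bad}}$ such that
$h_i$ kills the rows of $\bar F_i$ and $y_j$ lies in the row space of $F_j$. By
(4b) it projects onto $\mathbb X^{\mathrm{bad}}_x\cap\prod\mathcal A_i^\circ$,
and by (4c), (4d) and (D2) its dimension is at most $\sum a_i-2$. With (4a) this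
proves the claim.
\end{proof}

\begin{remark}
For $p=1$ and $m\ge2$ the proposition fails: $\mathcal B$ contains the
hyperplane $\xi_1=0$, on which $x_1=0$.
\end{remark}

\section{The dependent compensator of a generic tuple}\label{sec:K0}

We now let the data depend on $s$. Let $\nu_{i1},\dots,\nu_{ip}$ be the
balanced row degrees for $n_i$ from Section~\ref{sec:kernel}, and let
$d_i\ge\lceil n_i/p\rceil$ for $i<m$. The degree of $\xi_{ik}$ is chosen so that
every term of $x_i=\sum_k\xi_{ik}\cdot(\text{row $k$ of }F_i)$ has degree at most
$d_i$: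
\[
  \mathcal P=\prod_{i=1}^r\mathcal F_{n_i}\times\prod_{i<m}
  \{\xi_i\in\mathbb R[s]^{1\times p}:\deg\xi_{ik}\le d_i-\nu_{ik}\}.
\]
The degree of the last row follows from homogeneity. Put
\begin{equation}\label{eq:dm}
  d_m=\sum_{i=m}^rn_i+(p-1)\sum_{i<m}d_i ,\qquad\text{so that}\qquad
  \sum_{j=1}^md_j=p\sum_{i<m}d_i+\sum_{i\ge m}n_i=q .
\end{equation}

\begin{lemma}\label{lem:scale}
Let $y$ have entries in a commutative ring, let $z$ be an element of the ring,
and let $z*y$ arise from $y$ by multiplying row $k$ of $F_i$ by $z^{\nu_{ik}}$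
and $\xi_{ik}$ by $z^{d_i-\nu_{ik}}$. Then
\[
  M(z*y)=\operatorname{diag}(z^{d_j})\,M(y),\qquad
  \lambda_i^{z*y}\bigl(\operatorname{diag}(z^{d_j})\Delta\bigr)
  =z^{n_i+q}\lambda_i^y(\Delta).
\]
\end{lemma}

\begin{proof}
For $i<m$ the row $x_i$ is multiplied by $z^{d_i}$. With $\sigma=\sum_{i<m}d_i$,
the entry $\Theta_{kj}$ is multiplied by $z^{n_j+\sigma+\nu_{mk}}$. So
$\xi_{mk}$ is multiplied by $z$ to the power
$\sum_{j>m}n_j+(p-1)\sigma+\sum_{l\ne k}\nu_{ml}=d_m-\nu_{mk}$, and $x_m$ by
$z^{d_m}$. In each determinant of \eqref{eq:lambda} the rows of $F_i$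
contribute $z^{n_i}$ and the other rows $z^{d_1+\dots+d_m}=z^q$.
\end{proof}

Let $\mathcal P_{\mathbb C}$ be the complexification of $\mathcal P$. For
$\pi=(F_i;\xi_i)\in\mathcal P_{\mathbb C}$ and $s\in\mathbb C$ let
$\mathrm{ev}_s(\pi)=(F_i(s);\xi_i(s))\in\mathbb Y$. The entries of
$\hat\pi=s^{-1}*\pi$ are polynomials in $s^{-1}$. Let
$\mathrm{ev}_\infty(\pi)\in\mathbb Y$ be the value of $\hat\pi$ at $s=\infty$;
it consists of the coefficients of $s^{\nu_{ik}}$ in row $k$ of $F_i$ and of
$s^{d_i-\nu_{ik}}$ in $\xi_{ik}$. Call $\pi\in\mathcal P$ \emph{good} if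
\begin{enumerate}
\item[(G1)] $\mathrm{ev}_s(\pi)\notin\mathcal B$ for all
$s\in\mathbb C\cup\{\infty\}$;
\item[(G2)] the last $m$ columns of $M(\mathrm{ev}_\infty(\pi))$ form an
invertible matrix;
\item[(G3)] for each $i$ the first $p$ columns of the component $F_i$ of
$\mathrm{ev}_\infty(\pi)$ form an invertible matrix.
\end{enumerate}
If $\pi$ is good, then $F_i\in\mathcal F^0_{n_i}$, by (G3) and because points
outside $\mathcal B$ have $\operatorname{rank}F_i=p$.

\begin{lemma}\label{lem:good}
The tuples $(G_{F_1},\dots,G_{F_r})$ that come from good $\pi$ are dense in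
$\prod\Sigma_{n_i}$.
\end{lemma}

\begin{proof}
Each $\mathrm{ev}_s$, $s\in\mathbb C\cup\{\infty\}$, is a linear map
$\mathcal P_{\mathbb C}\to\mathbb Y$. It is onto, because every entry ranges
over the polynomials of degree at most $e$ for some $e\ge0$; here we use
$d_i\ge\nu_{ik}$. By Proposition~\ref{prop:codim},
$\mathrm{ev}_s^{-1}(\mathcal B)$ has codimension at least $2$. By (D2) the
closed set $\{(\pi,s)\in\mathcal P_{\mathbb C}\times\mathbb C:
\mathrm{ev}_s(\pi)\in\mathcal B\}$ has dimension at most
$\dim\mathcal P_{\mathbb C}-1$, and so has its projection to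
$\mathcal P_{\mathbb C}$. Hence the $\pi$ that violate (G1) lie in a proper
algebraic subset of $\mathcal P_{\mathbb C}$.

For (G2) we show that the determinant of the last $m$ columns of $M(y)$ is not
the zero polynomial on $\mathbb Y$. Take $y\notin\mathcal B$ and $g\in GL_\ell$.
Replacing all $F_i$ by $F_ig$ replaces $x_i$ by $x_ig$ for $i<m$, $\Theta$ by
$(\det g)\Theta$, and $x_m$ by $(\det g)^{p-1}x_mg$. Since $M(y)$ has rank $m$,
a permutation matrix $g$ makes the determinant nonzero. As
$\mathrm{ev}_\infty$ is onto, (G2) fails only on a proper algebraic subset, and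
the same is evident for (G3).

So there is a nonzero complex polynomial on $\mathcal P_{\mathbb C}$ that
vanishes at all $\pi$ violating one of the conditions. A nonzero polynomial does
not vanish identically on the real form $\mathcal P$, so its real or imaginary
part there is a nonzero real polynomial, and good $\pi$ are dense in
$\mathcal P$. Given $(F_i)\in\prod\mathcal F^0_{n_i}$, approximate $(F_i;0)$ by
good $\pi$. Their components lie in $\mathcal F^0_{n_i}$ and converge to $F_i$.
Lemma~\ref{lem:kernel} finishes the proof.
\end{proof}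

Fix a good $\pi$, with $F_i=[\tilde D_i,-\tilde N_i]$ and $G_i=G_{F_i}$. Let
$M_0=M(\pi)=[P_0,Q_0]$, a real polynomial matrix with rows $x_1,\dots,x_m$,
where $P_0$ consists of the first $p$ columns.

\begin{lemma}\label{lem:K0}
$K_0=Q_0^{-1}P_0$ is a left coprime factorization of a real proper compensator
of McMillan degree $q$, the matrix $Q_0^{-1}\operatorname{diag}(s^{d_j})$ is
proper, and $\det(I+K_0G_i)=0$ for all $i$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:scale}, $\operatorname{diag}(s^{-d_j})M_0=M(\hat\pi)$ is a
polynomial in $s^{-1}$ with value $M(\mathrm{ev}_\infty(\pi))$ at $\infty$. So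
row $j$ of $M_0$ has degree at most $d_j$, and by (G2) the leading coefficient
matrix of $Q_0$ is invertible. By (F4), $K_0$ and
$Q_0^{-1}\operatorname{diag}(s^{d_j})$ are proper and $\deg\det Q_0=q$. By
(G1), $M_0(s)$ has rank $m$ for all $s\in\mathbb C$, so (F3) gives the McMillan
degree. The last assertion follows from \eqref{eq:dep} and \eqref{eq:stack}.
\end{proof}

\section{The differential is onto}\label{sec:onto}

\subsection{Why the row degrees must be given up}

Let $\mathbb K=\mathbb R(s)$, and let
$\Lambda=(\Lambda_1,\dots,\Lambda_r)\colon\mathbb K^{m\times\ell}\to\mathbb K^r$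
be the $\mathbb K$-linear map given by \eqref{eq:lambda} for the data $\pi$,
that is, $\Lambda_i=\lambda_i^\pi$. It vanishes on
$\mathcal S=\{YM_0:Y\in\mathbb K^{m\times m}\}$, because
$\Lambda_i(YM_0)=\operatorname{tr}Y\cdot\det[F_i;M_0]=0$; such directions do not
change the row space of $M_0$.

In Example~\ref{ex:lines} we perturbed row $j$ of $M_0$ by polynomials of degree
at most $d_j$. In general this fails. Let $m=p=2$ and $n_2+n_3>0$, so that
$d_2-d_1=n_2+n_3>0$. These perturbations form a space of dimension $4(q+2)$. It
contains the matrices $YM_0$ with $Y$ lower triangular, with constant diagonal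
and lower entry of degree at most $d_2-d_1$, a subspace of dimension
$n_2+n_3+3$ on which $\Lambda$ vanishes. The target has dimension
$3(q+1)+n_1+n_2+n_3$. With $q=2d_1+n_2+n_3$ we see that $\Lambda$ cannot be onto
if $n_1+n_2+n_3>2d_1+2$. We need all deformations of $K_0$ among compensators of
degree $q$, including those that change the row degrees.

Such a deformation can be described by \emph{two} perturbations of $M_0$, one
that is polynomial and one that respects the degrees at $\infty$, which agree
modulo $\mathcal S$. Let
\[
 \mathcal D_0=\mathbb R[s]^{m\times\ell},\qquad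
 \mathcal D_\infty=\{\Delta\in\mathbb K^{m\times\ell}:
 \operatorname{diag}(s^{-d_j})\Delta\text{ is proper}\}.
\]

\subsection{Local solutions and patching}

\begin{lemma}\label{lem:local}
Let $f=(f_i)\in\prod\mathbb R[s]_{\le n_i+q}$. There are
$\Delta_0\in\mathcal D_0$ and $\Delta_\infty\in\mathcal D_\infty$ with
$\Lambda(\Delta_0)=\Lambda(\Delta_\infty)=f$.
\end{lemma}

\begin{proof}
The map $\Lambda$ is given by an $r\times m\ell$ real polynomial matrix whose
value at $s\in\mathbb C$ is the matrix of the functionals $\lambda_i$ at
$\mathrm{ev}_s(\pi)$. By (G1) it has rank $r$ at every $s$, so by (F2) it has a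
polynomial right inverse. This gives $\Delta_0$. Let $\hat\Lambda$ be the
corresponding matrix for $\hat\pi$. It is proper, and by (G1) its value at
$\infty$ has rank $r$. Choose $r$ columns that are independent at $\infty$. They
form a proper square matrix whose determinant is nonzero at $\infty$, so its
inverse is proper. Hence there is a proper $\hat\Delta$ with
$\hat\Lambda(\hat\Delta)=(s^{-n_i-q}f_i)_i$. By Lemma~\ref{lem:scale},
$\Delta_\infty=\operatorname{diag}(s^{d_j})\hat\Delta$ satisfies
$\Lambda(\Delta_\infty)=f$.
\end{proof}

The difference $\Delta_0-\Delta_\infty$ lies in $\ker\Lambda$, and we must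
correct both terms until it lies in $\mathcal S$. For this we need to know
$\ker\Lambda$. Modulo $\mathcal S$ it is the tangent space to the family of all
subspaces that meet every $\operatorname{row}F_i$, and our construction
parametrizes this family by the free vectors $\xi_1,\dots,\xi_{m-1}$. So we
differentiate in $\xi$. For
$\zeta=(\zeta_1,\dots,\zeta_{m-1})\in\mathcal E=(\mathbb K^{1\times p})^{m-1}$
let
\[
  \tau(\zeta)=\frac{d}{d\varepsilon}\Big|_0M(F;\xi+\varepsilon\zeta)
  \in\mathbb K^{m\times\ell},
\]
the coefficient of $\varepsilon$ in a polynomial in $\varepsilon$. The map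
$\tau$ is $\mathbb K$-linear, and row $i$ of $\tau(\zeta)$ is $\zeta_iF_i$ for
$i<m$.

\begin{lemma}\label{lem:ker}
\begin{enumerate}
\item[(a)] $\ker\Lambda=\tau(\mathcal E)+\mathcal S$.
\item[(b)] Every element of $\tau(\mathcal E)$ is the sum of an element of
$\tau(\mathcal E)\cap\mathcal D_0$ and an element of
$\tau(\mathcal E)\cap\mathcal D_\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The identity \eqref{eq:dep} holds for $(F;\xi+\varepsilon\zeta)$ over
$\mathbb K[\varepsilon]$. Its coefficient of $\varepsilon$ says
$\Lambda_i(\tau(\zeta))=0$. So $\tau(\mathcal E)+\mathcal S\subset\ker\Lambda$,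
and we compare dimensions over $\mathbb K$. The ranks of $\Lambda$, $M_0$ and
$F_i$ over $\mathbb K$ are $r$, $m$ and $p$, because these are the ranks at
every point. Hence
\[
  \dim(\ker\Lambda/\mathcal S)=m\ell-r-m^2=mp-m-p+1=(m-1)(p-1).
\]
Let $S$ and $R_i$ be the row spaces over $\mathbb K$ of $M_0$ and $F_i$. If
$\dim(S\cap R_i)\ge2$, then $\dim(S+R_i)\le\ell-2$. Each determinant in
\eqref{eq:lambda} has $\ell-1$ rows in $S+R_i$ and vanishes, so $\Lambda_i=0$,
which is false. Since $0\ne x_i\in S\cap R_i$, we get $S\cap R_i=\mathbb Kx_i$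
for $i<m$. If $\tau(\zeta)\in\mathcal S$, then
$\zeta_iF_i\in S\cap R_i=\mathbb K\,\xi_iF_i$, so $\zeta_i\in\mathbb K\xi_i$.
These $\zeta$ form a space of dimension at most $m-1$. Therefore the image of
$\tau(\mathcal E)$ in $\ker\Lambda/\mathcal S$ has dimension at least
$(m-1)p-(m-1)$, which is the dimension of the whole quotient.

(b) Every rational function is the sum of a polynomial and a strictly proper
function. Write $\zeta=\zeta'+\zeta''$ accordingly. Then
$\tau(\zeta')\in\mathcal D_0$, since $M$ is given by polynomial formulas. As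
$d_i-\nu_{ik}\ge0$, the functions $s^{-(d_i-\nu_{ik})}\zeta''_{ik}$ are proper.
So the entries of $s^{-1}*(F;\xi+\varepsilon\zeta'')$ are polynomials in
$\varepsilon$ with proper coefficients, and by Lemma~\ref{lem:scale} so are the
entries of $\operatorname{diag}(s^{-d_j})M(F;\xi+\varepsilon\zeta'')$. The
coefficient of $\varepsilon$ shows $\tau(\zeta'')\in\mathcal D_\infty$.
\end{proof}

For $\Delta=[\Delta^P,\Delta^Q]$ the derivative of $Q^{-1}P$ at $[P_0,Q_0]$ in
the direction $\Delta$ is
\[
  X(\Delta)=Q_0^{-1}(\Delta^P-\Delta^QK_0).
\]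
We have $X(YM_0)=Q_0^{-1}Y(P_0-Q_0K_0)=0$, so $X$ vanishes on $\mathcal S$.
Moreover $\Delta-[Q_0X(\Delta),0]=[\Delta^QK_0,\Delta^Q]=\Delta^QQ_0^{-1}M_0$
lies in $\mathcal S$, so
\begin{equation}\label{eq:LX}
  \Lambda(\Delta)=\Lambda([Q_0X(\Delta),0]).
\end{equation}

\begin{proposition}\label{prop:patch}
For every $f\in\prod\mathbb R[s]_{\le n_i+q}$ there is a polynomial matrix
$\Delta\in\mathcal D_0$ such that $\Lambda(\Delta)=f$ and $X(\Delta)$ is proper.
\end{proposition}

\begin{proof}
Take $\Delta_0,\Delta_\infty$ from Lemma~\ref{lem:local}. By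
Lemma~\ref{lem:ker}, $\Delta_0-\Delta_\infty=\theta_0+\theta_\infty+\sigma$ with
$\theta_0\in\ker\Lambda\cap\mathcal D_0$,
$\theta_\infty\in\ker\Lambda\cap\mathcal D_\infty$ and $\sigma\in\mathcal S$. Put
$\Delta=\Delta_0-\theta_0\in\mathcal D_0$ and
$\Delta'=\Delta_\infty+\theta_\infty\in\mathcal D_\infty$. Then
$\Lambda(\Delta)=f$ and $\Delta-\Delta'=\sigma$, so $X(\Delta)=X(\Delta')$. Now
\[
  X(\Delta')=Q_0^{-1}\operatorname{diag}(s^{d_j})\cdot
  \operatorname{diag}(s^{-d_j})\Delta'\cdot\begin{bmatrix}I\\-K_0\end{bmatrix}
\]
is a product of three proper matrices by Lemma~\ref{lem:K0}.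
\end{proof}

\begin{remark}
In the language of vector bundles on $\mathbb P^1$, the rows of $M_0$ span a
subbundle $S\cong\bigoplus\mathcal O(-d_j)$ of the trivial bundle $V$, and
$\Lambda$ induces a surjection
$\operatorname{Hom}(S,V/S)\to\bigoplus\mathcal O(n_i+q)$. Lemma~\ref{lem:ker}
says that its kernel has vanishing $H^1$, because $\tau$ covers the kernel by
$\bigoplus\mathcal O(d_i-\nu_{ik})$ with $d_i-\nu_{ik}\ge0$, and
Proposition~\ref{prop:patch} is the resulting surjectivity on global sections.
\end{remark}

\subsection{Passing to realizations}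

It remains to see that the matrices $X(\Delta)$ of
Proposition~\ref{prop:patch} are tangent to the space of compensators of degree
$q$. Let $k_0=(a,b,c,e)\in\mathcal M'_q$ realize $K_0$, and put
$\rho=(sI-a)^{-1}$. The derivative of the transfer matrix $e+c\rho b$ at $k_0$
in the direction $\dot k=(\dot a,\dot b,\dot c,\dot e)$ is
\begin{equation}\label{eq:tangent}
  \dot e+\dot c\rho b+c\rho\dot b+c\rho\dot a\rho b .
\end{equation}

\begin{lemma}\label{lem:tangent}
If $\Delta\in\mathcal D_0$ and $X=X(\Delta)$ is proper, then $X$ has the form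
\eqref{eq:tangent} for a real $\dot k$.
\end{lemma}

\begin{proof}
By (F2) there are real polynomial matrices $U_1,U_2$ with $P_0U_1+Q_0U_2=I$.
Hence $Q_0^{-1}=K_0U_1+U_2=A_1+c\rho B_1$ with the polynomial matrices
$A_1=eU_1+U_2$ and $B_1=bU_1$. Also $\Delta^P-\Delta^QK_0=Z_1+Z_2\rho b$ with
the polynomial matrices $Z_1=\Delta^P-\Delta^Qe$ and $Z_2=-\Delta^Qc$. So
\[
  X=A_1Z_1+A_1Z_2\,\rho b+c\rho\,B_1Z_1+c\rho\,B_1Z_2\,\rho b .
\]
A polynomial matrix can be divided by $sI-a$ on either side with a constant
remainder. Write $B_1Z_2=(sI-a)Y_1+\dot a$, so that the last term equals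
$cY_1\rho b+c\rho\dot a\rho b$. Then write $A_1Z_2+cY_1=Y_2(sI-a)+\dot c$ and
$B_1Z_1=(sI-a)Y_3+\dot b$. Here $\dot a,\dot b,\dot c$ are constant and
$Y_1,Y_2,Y_3$ are polynomial. We obtain
$X=\Pi+\dot c\rho b+c\rho\dot b+c\rho\dot a\rho b$ with
$\Pi=A_1Z_1+Y_2b+cY_3$. The last three terms are strictly proper and $X$ is
proper, so the polynomial matrix $\Pi$ is constant. Take $\dot e=\Pi$.
\end{proof}

\begin{proposition}\label{prop:dense}
Under the hypotheses of Theorem~\ref{thm:strong}, the tuples that are regular
in degree $q$ are dense in $\prod\Sigma_{n_i}$.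
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:good} it suffices to show that the tuple of a good $\pi$ is
regular. By Lemma~\ref{lem:K0}, $\Psi(k_0)=0$. Write
$\det Q_0=\gamma_0\chi_{K_0}$ and $\det\tilde D_i=\gamma_i\chi_{G_i}$ with
nonzero constants, by (F3). Given $f$, take $\Delta$ from
Proposition~\ref{prop:patch}, $X=X(\Delta)$, and $\dot k$ from
Lemma~\ref{lem:tangent}. Differentiate the left side of \eqref{eq:block} at
$k_0$ in the direction $\dot k$. The term with the derivative of $\det(sI-a)$
vanishes because $\det(I+K_0G_i)=0$. So the derivative of $\Psi_{G_i}$ is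
\[
 \chi_{K_0}\chi_{G_i}\frac{d}{d\varepsilon}\Big|_0
 \det\bigl(I+(K_0+\varepsilon X)G_i\bigr)
 =\frac1{\gamma_0\gamma_i}\frac{d}{d\varepsilon}\Big|_0
 \det\bigl[F_i;M_0+\varepsilon[Q_0X,0]\bigr]=\frac{f_i}{\gamma_0\gamma_i},
\]
by \eqref{eq:stack} applied to $P=P_0+\varepsilon Q_0X$, $Q=Q_0$, and by
\eqref{eq:LX}. Since $f$ is arbitrary and the constants do not depend on $f$,
the differential of $\Psi$ at $k_0$ is onto.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Regular tuples are dense by Proposition~\ref{prop:dense}, and they form an open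
set of strongly assignable tuples by Lemma~\ref{lem:regular}.
\end{proof}

\section{Fewer plants and the bounds on the degree}\label{sec:main}

Part (2) of Theorem~\ref{thm:main} was proved in Section~\ref{sec:prelim}. For
$r<m+p-1$ we add auxiliary plants. Their degrees are free and can be used to
adjust $q$; this is why degree $0$ was allowed.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Adjoin $m+p-1-r$ auxiliary degrees $n_{r+1},\dots,n_{m+p-1}\ge0$, and let $q$
be a degree given by Theorem~\ref{thm:strong} for the extended list. By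
Proposition~\ref{prop:dense}, regular $(m+p-1)$-tuples are dense. The projection
to $\prod_{i\le r}\Sigma_{n_i}$ is continuous and onto, so their images are
dense, and they are regular by Lemma~\ref{lem:regular}(c). By parts (b) and (a)
of that lemma, regular $r$-tuples form an open dense set of strongly assignable,
hence simultaneously pole assignable, tuples. It remains to see which $q$ occur.

If $r=m+p-1$, take any $\mathcal I$ and $d_i=\lceil n_i/p\rceil$. Then
$pd_i\le n_i+p-1$, so $q\le\sum n_i+(m-1)(p-1)$.

Let $r\le m+p-2$. Choose $\mathcal I_0\subset\{1,\dots,r\}$ with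
$|\mathcal I_0|=\min(m-1,r)$; then $r-|\mathcal I_0|\le p-1$. Let $\mathcal I$
consist of $\mathcal I_0$, with $d_i=\lceil n_i/p\rceil$, and of
$m-1-|\mathcal I_0|$ auxiliary indices with $n_i=d_i=0$. The other
$p-r+|\mathcal I_0|\ge1$ auxiliary indices lie outside $\mathcal I$, and the sum
of their degrees can be any integer $\ge0$. So every
\[
  q\ge\sum_{i\in\mathcal I_0}p\lceil n_i/p\rceil
  +\sum_{i\le r,\ i\notin\mathcal I_0}n_i
\]
occurs, and the right side is at most $\sum_{i\le r}n_i+(m-1)(p-1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]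
Let $r<m+p$. If $\min(m,p)\ge2$, use part (1). If $\min(m,p)=1$, then $r<m+p$
means $r\le\max(m,p)$, and the statement is the result of Ghosh and Byrnes
\cite{GB}. Let $r\ge m+p$, and choose positive $n_i$ with $\sum n_i>mp$. Then
$q(m+p-r)+mp\le mp<\sum n_i$ for every $q\ge0$. By part (2) no tuple in the
nonempty space $\prod\Sigma_{n_i}$ is assignable in any degree.
\end{proof}

\section{A parity obstruction to strong assignability}\label{sec:parity}

Let $m=p=2$. The obstruction comes from the real geometry of lines in
$\mathbb P^3$. For $P,Q\in\mathbb R^{2\times2}$ with columns $P_1,P_2,Q_1,Q_2$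
let $k\in\mathbb R^6$ be the vector of the $2\times2$ minors
\begin{gather*}
 \omega_1=\det[Q_1,Q_2],\qquad\alpha_1=\det[Q_1,P_1],\qquad
 \sigma_1=\det[Q_1,P_2],\\
 \omega_2=\det[P_1,P_2],\qquad\alpha_2=\det[Q_2,P_2],\qquad
 \sigma_2=\det[Q_2,P_1].
\end{gather*}
It lies in the closed cone $\mathcal C\subset\mathbb R^6$ defined by the
Pl\"ucker relation $\omega_1\omega_2-\alpha_1\alpha_2+\sigma_1\sigma_2=0$, which
holds for any four vectors in the plane. Expanding $\det(Q+PG)$ by columns for
$G=(g_{ij})\in\mathbb R^{2\times2}$ gives $\det(Q+PG)=\beta_G(k)$, where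
\[
  \beta_G(k)=\omega_1+g_{12}\alpha_1-g_{21}\alpha_2+g_{22}\sigma_1
  -g_{11}\sigma_2+\det G\cdot\omega_2
\]
is a linear form on $\mathbb R^6$ that depends continuously on $G$. On the
subspace $\omega_1=\omega_2=\omega$, $\sigma_1=\sigma_2=\sigma$ the relation
reads
\begin{equation}\label{eq:lorentz}
  4\omega^2+4\sigma^2+(\alpha_1-\alpha_2)^2=(\alpha_1+\alpha_2)^2 .
\end{equation}
This is a cone with two halves, told apart by the sign of
$\mathsf t(k)=\alpha_1+\alpha_2$. We choose plants and polynomials that confine
the compensator to a perturbation of this cone for all real $s$. Then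
$\mathsf t$ cannot change sign, which is impossible for a polynomial of odd
degree. Let $(t_1,t_2,t_3)=(0,1,2)$, and let $\|\cdot\|$ be the operator norm.

\begin{lemma}\label{lem:cone}
There is $\eta>0$ with the following property. If $G_1,G_2,G_3$ are real
matrices with $\|G_i-t_iI\|<\eta$, and $k\in\mathcal C\setminus0$,
$\omega\in\mathbb R$ satisfy $\beta_{G_i}(k)=\omega(1+t_i^2)$ for $i=1,2,3$,
then $\mathsf t(k)\ne0$.
\end{lemma}

\begin{proof}
First let $G_i=t_iI$. The quadratic polynomial
$\beta_{tI}(k)=\omega_1+t(\sigma_1-\sigma_2)+t^2\omega_2$ agrees with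
$\omega(1+t^2)$ at three points, so $\omega_1=\omega_2=\omega$ and
$\sigma_1=\sigma_2$. If $\mathsf t(k)=0$, then \eqref{eq:lorentz} forces all
coordinates of $k$ to vanish, contrary to $k\neq0$. If no $\eta$ existed, there
would be counterexamples with $G_i\to t_iI$. By homogeneity we may take their
vectors $k$ of unit length. The numbers $\omega=\beta_{G_1}(k)$ are then
bounded, and the limit of a convergent subsequence is a counterexample for
$G_i=t_iI$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:parity}]
Let $q\ge\sum n_i$ be even. Then $d_1=(q-n_2-n_3)/2$ is an integer with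
$d_1\ge n_1/2$, and Theorem~\ref{thm:strong} applies with $\mathcal I=\{1\}$.

For the second statement let $\mathcal W$ be the set of triples in
$\prod\Sigma_{n_i}$ without real poles and with $\|G_i(s)-t_iI\|<\eta$ for all
$s\in\mathbb R\cup\{\infty\}$. It is open. Indeed, the quadruples in
$\mathcal M_n$ for which $A$ has no real eigenvalue form an open set, on which
$E+C(sI-A)^{-1}B$ is jointly continuous in the quadruple and in
$s\in\mathbb R\cup\{\infty\}$ (near $\infty$ write
$(sI-A)^{-1}=s^{-1}(I-s^{-1}A)^{-1}$). Since $\mathbb R\cup\{\infty\}$ is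
compact, the maximum of $\|G(s)-tI\|$ depends continuously on the quadruple. The
set $\mathcal W$ is nonempty: as $n_i$ is even and positive,
$G_i=t_iI+\epsilon\operatorname{diag}((s^2+1)^{-n_i/2},0)$ with
$0<\epsilon<\eta$ has McMillan degree $n_i$, no real pole, and distance at most
$\epsilon$ from $t_iI$.

Suppose that a triple in $\mathcal W$ is strongly assignable in degree $q$. Let
$\theta$ be a real polynomial of degree $q$ and
$f_i=(1+t_i^2)\chi_{G_i}\theta$. There is $K=Q^{-1}P$, left coprime of degree
$q$, with $\Psi_{G_i}(K)=\varepsilon f_i$. Let $k(s)$ be the vector of minors of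
$[P,Q](s)$. Since $\det Q\det(I+KG_i)=\det(Q+PG_i)$ and
$\det Q=\gamma\chi_K$, division by $\chi_{G_i}$ gives
\begin{equation}\label{eq:beta}
  \beta_{G_i(s)}(k(s))=\gamma\varepsilon\,\theta(s)\,(1+t_i^2)\qquad(i=1,2,3).
\end{equation}
For real $s$ we have $k(s)\in\mathcal C$, and $k(s)\ne0$ by coprimeness. So
$\mathsf t(k(s))\ne0$ by Lemma~\ref{lem:cone}. From $[P,Q]=Q[K,I]$ we see that
$k(s)$ is $\det Q$ times the vector of minors of a proper matrix, so
$\deg k\le q$. The coefficient $k^h=\lim_{s\to\infty}s^{-q}k(s)$ lies in the
closed cone $\mathcal C$, and it is nonzero because its coordinate $\omega_1$ is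
the leading coefficient $\gamma$ of $\det Q$. Dividing \eqref{eq:beta} by $s^q$
and letting $s\to\infty$ shows that Lemma~\ref{lem:cone} applies to $k^h$ and
$G_i(\infty)$, so $\mathsf t(k^h)\neq0$. Thus $\mathsf t(k(s))$ is a real
polynomial of degree exactly $q$ without real zeros, and $q$ is even. For odd
$q$ no triple in $\mathcal W$ is strongly assignable in degree $q$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GB}
Ghosh and Byrnes, 1983.

\bibitem{source}
\emph{Sufficient Conditions for Generic Simultaneous Pole Assignment and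
Stabilization of Linear MIMO Dynamical Systems},
\texttt{http://cbcis.ttu.edu/\allowbreak lab\_papers\_books/\allowbreak
open\_content/\allowbreak open\_papers/\allowbreak mvsrc/\allowbreak
GHOSH\_WANG\_2000\_IEEE.pdf}

\end{thebibliography}
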